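\title{Hyperconvex domains whose Monge--Amp\`ere exhaustion is not $C^2$}

\begin{abstract}
Every bounded hyperconvex domain in $\mathbb{C}^n$ carries a unique continuous plurisubharmonic function $u$ that vanishes on the boundary and whose complex Monge--Amp\`ere measure is Lebesgue measure. We show that $u$ need not be smooth. For every $n\ge 2$ we construct explicit Reinhardt domains in which $u$ is not $C^2$, and domains in which $u$ violates any prescribed modulus of continuity on a compact subset. For functions with rotational symmetry a partial Legendre transform turns the equation into the axially symmetric Laplace equation in $\mathbb{R}^3$, and the singularity comes from a charge on a half-axis that thins out at its tip. For $n=2$ we determine the singular set and show that, in our family, $u$ is smooth exactly when a logarithmic integral of the charge diverges.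
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $n\ge2$ and let $\Omega\Subset\mathbb{C}^n$ be a bounded domain. A function $\psi:\Omega\to[-\infty,\infty)$, $\psi\not\equiv-\infty$, is \emph{plurisubharmonic} (psh), written $\psi\in\mathrm{PSH}(\Omega)$, if it is upper semicontinuous and its restriction to every complex line is subharmonic or $-\infty$ on each component. A $C^2$ function is psh if and only if its complex Hessian $(\psi_{j\bar k})=(\partial^2\psi/\partial z_j\partial\bar z_k)$ is positive semidefinite, and a finite decreasing limit of psh functions is psh. An \emph{exhaustion function} is a $\psi\in\mathrm{PSH}(\Omega)$ with $\psi<0$ in $\Omega$ and $\psi(z)\to0$ as $z\to\partial\Omega$, and $\Omega$ is \emph{hyperconvex} if it has a continuous exhaustion function. No regularity of $\partial\Omega$ is assumed.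

For $u\in C^2$ the complex Monge--Amp\`ere operator is $Mu=\det(u_{j\bar k})$. By Bedford and Taylor, $Mu$ is well defined as a non-negative Borel measure for every continuous psh function $u$. The definition is local and gives $\det(u_{j\bar k})$ times Lebesgue measure where $u$ is $C^2$; the equation $Mu=1$ means that $Mu$ is Lebesgue measure. It is known that in every hyperconvex domain the Dirichlet problem
\begin{equation}\label{eq:DP}
u\in\mathrm{PSH}(\Omega)\cap C(\bar\Omega),\qquad Mu=1\ \text{ in }\Omega,\qquad u|_{\partial\Omega}=0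
\end{equation}
has a unique solution, so every hyperconvex domain carries a canonical continuous exhaustion function. The question, which comes from \cite{hyp}, is the following.

\begin{quote}
Is the solution $u$ of \eqref{eq:DP} of class $C^\infty$ in $\Omega$, for every $n\ge2$ and every hyperconvex domain $\Omega\Subset\mathbb{C}^n$?
\end{quote}

Besides uniqueness in \eqref{eq:DP} we use one more fact about $M$. A set is \emph{pluripolar} if it is locally contained in the set $\{\psi=-\infty\}$ of a psh function $\psi$, and the Monge--Amp\`ere measure of a locally bounded psh function puts no mass on pluripolar sets \cite{BT}. We write points of $\mathbb{C}^n$ as $(w,v,z')\in\mathbb{C}\times\mathbb{C}\times\mathbb{C}^{n-2}$, with no $z'$ when $n=2$. The hyperplane $\{v=0\}=\{\log|v|=-\infty\}$ is pluripolar and has Lebesgue measure zero. Hence: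
\begin{equation}\label{eq:remov}
\begin{gathered}
\text{if $u$ is continuous and psh on an open set $G$, and smooth with}\\
\text{$\det(u_{j\bar k})=1$ on $G\setminus\{v=0\}$, then $Mu=1$ on $G$.}
\end{gathered}
\end{equation}

\subsection*{What one would guess}
In one variable the equation reads $u_{z\bar z}=1$, so $u-|z|^2$ is harmonic and $u$ is real-analytic whatever the boundary is. In the unit ball of $\mathbb{C}^n$ the solution is $|z|^2-1$. For $n\ge2$, however, a determinant equal to $1$ does not bound the individual eigenvalues of the Hessian, and the equation alone does not force regularity. On $\mathbb{C}^2$ take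
\begin{equation}\label{eq:p}
p(w,v)=2(1+|w|^2)\,|v| .
\end{equation}
It is psh because $\log p$ is. For $v\ne0$ we have $p_{w\bar w}=2|v|$, $p_{v\bar v}=(1+|w|^2)/(2|v|)$ and $|p_{w\bar v}|=|w|$, so the determinant is $(1+|w|^2)-|w|^2=1$. By \eqref{eq:remov}, $Mp=1$ on $\mathbb{C}^2$, and $p$ is not differentiable on $\{v=0\}$. On that line $p$ is harmonic, and this alone excludes $C^2$ regularity.

\begin{lemma}\label{lem:test}
Let $u$ be psh and $C^2$ on an open set $G\subset\mathbb{C}^n$, with $Mu=1$. Then $u_{w\bar w}>0$ on $G$. In particular $w\mapsto u(w,v,z')$ is not harmonic on any disc.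
\end{lemma}

\begin{proof}
The continuous function $\det(u_{j\bar k})$ equals $1$ almost everywhere, hence everywhere. A positive semidefinite matrix with determinant $1$ is positive definite, so its diagonal entries are positive.
\end{proof}

The boundary condition in \eqref{eq:DP} excludes singularities of exactly the type \eqref{eq:p}. Let $u$ be a continuous exhaustion function of $\Omega\Subset\mathbb{C}^2$. If $u$ were harmonic on the whole of a nonempty slice $\Omega\cap\{v=0\}$, then it would vanish there by the maximum principle, since it tends to $0$ at the boundary of the slice; but $u<0$. So one may guess that zero boundary values restore smoothness. The argument leaves one possibility open: $u$ may be harmonic on a part of the slice that ends in the interior of $\Omega$. We construct solutions that do this.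

\subsection*{Results}
Let $\mu$ be a finite positive Borel measure on $[0,1]$ such that
\begin{equation}\label{eq:supp}
\mu([0,\varepsilon])>0\quad\text{for all }\varepsilon>0,
\end{equation}
and put
\begin{equation}\label{eq:x0}
x_0=-\int\log(2q)\,d\mu(q)\in(-\infty,+\infty].
\end{equation}
Thus $x_0<\infty$ if and only if $\int\log\frac1q\,d\mu<\infty$. For Lebesgue measure $d\mu=dq$ we have $x_0=1-\log2$. From $\mu$ and a constant $C$ we build in Section~\ref{sec:domain} an explicit bounded hyperconvex domain $\Omega_\mu\Subset\mathbb{C}^n$, invariant under rotation of each coordinate (a Reinhardt domain), together with its solution $u$ of \eqref{eq:DP}. The constant $C$ is subject only to the lower bound \eqref{eq:C}, and it is arbitrary otherwise in the statements below.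

\begin{theorem}\label{thm:A}
Let $n\ge2$. If $x_0<\infty$, then $u\notin C^2(\Omega_\mu)$. In particular $u\notin C^\infty(\Omega_\mu)$.
\end{theorem}

With $d\mu=dq$ this answers the question in the negative in every dimension $n\ge2$. No weaker interior estimate in terms of a fixed modulus of continuity survives either. Call $u$ \emph{$\omega$-continuous} on a set $K$ if there is a constant $A$ with $|u(z)-u(\tilde z)|\le A\,\omega(|z-\tilde z|)$ for all $z,\tilde z\in K$.

\begin{theorem}\label{thm:B}
Let $n\ge2$. For every nondecreasing $\omega:[0,\infty)\to[0,\infty)$ with $\omega(0)=\omega(0^+)=0$ one can choose $\mu$ such that $x_0<\infty$ and $u$ is not $\omega$-continuous on some compact subset of $\Omega_\mu$. For $d\mu=dq$, the function $u$ is not locally H\"older continuous for any exponent, and hence $u\notin W^{2,p}_{\mathrm{loc}}(\Omega_\mu)$ for any $p>n$.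
\end{theorem}

\begin{theorem}\label{thm:C}
Let $n=2$. If $x_0<\infty$, then $u$ is real-analytic in $\Omega_\mu\setminus S$ and is not $C^2$ in any neighborhood of any point of $S$, where
$$S=\{(w,0)\in\Omega_\mu:\ \log|w|\ge x_0\}.$$
If $x_0=\infty$, then $u$ is real-analytic in $\Omega_\mu$. So in this family $u$ is smooth if and only if $\int\log\frac1q\,d\mu=\infty$.
\end{theorem}

We do not solve \eqref{eq:DP} in a given domain. We write down a solution of $Mu=1$ on $\mathbb{C}^*\times\mathbb{C}^{n-1}$, where $\mathbb{C}^*=\mathbb{C}\setminus\{0\}$, and define $\Omega_\mu$ as the set where it is negative; uniqueness in \eqref{eq:DP} then identifies it with the solution.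

\section{From the Monge--Amp\`ere equation to the Laplace equation}\label{sec:reduction}

Consider a function $f(w,v)=G(x,y)$ of $x=\log|w|$ and $y=\log|v|$. Since $\partial x/\partial w=1/(2w)$, $\partial y/\partial v=1/(2v)$, and $x$, $y$ are harmonic for $wv\neq0$,
$$f_{w\bar w}=\frac{G_{xx}}{4|w|^2},\quad f_{w\bar v}=\frac{G_{xy}}{4w\bar v},\quad f_{v\bar v}=\frac{G_{yy}}{4|v|^2},\qquad Mf=\frac{G_{xx}G_{yy}-G_{xy}^2}{16\,e^{2(x+y)}}.$$
The weight depends only on $t=x+y=\log|wv|$. This suggests the variables $(x,t)$. The linear map $(x,y)\mapsto(x,t)$ has determinant $1$, so if $G=4F$ with $F$ written in the variables $(x,t)$, then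
\begin{equation}\label{eq:Mf}
Mf=e^{-2t}\,(F_{xx}F_{tt}-F_{xt}^2)\qquad\text{for } wv\ne0 .
\end{equation}
The line $\{v=0\}$ is $t=-\infty$, so we also use $s=e^t=|wv|$. \emph{From now on functions are written in terms of $s$, and the subscript $t$ denotes the derivative $\partial_t=s\,\partial_s$.}

\begin{lemma}\label{lem:toric}
Let $F(x,s)$ be continuous on $\mathbb{R}\times[0,\infty)$ and smooth on $\mathbb{R}\times(0,\infty)$, with
\begin{equation}\label{eq:realMA}
F_{xx}>0,\qquad F_t\ge0,\qquad F_{xx}F_{tt}-F_{xt}^2=e^{2t}\qquad(s>0).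
\end{equation}
Then $u(w,v,z')=4F(\log|w|,|wv|)+|z'|^2$ is continuous and psh on $\mathbb{C}^*\times\mathbb{C}^{n-1}$, and $Mu=1$ there.
\end{lemma}

\begin{proof}
Continuity is immediate. On $\{v\ne0\}$ the function $u$ is smooth, and its complex Hessian is block diagonal with a $2\times 2$ block of determinant $1$, by \eqref{eq:Mf}, and an identity block. By \eqref{eq:remov} it remains to show that $f=4F(\log|w|,|wv|)$ is psh, also across $\{v=0\}$. (The Grauert--Remmert extension theorem would give this; here is a direct argument.) For $\delta>0$ let $\tau=\frac12\log(|wv|^2+\delta^2)$. It is smooth, and psh because $\partial_\lambda\partial_{\bar\lambda}\log(|\lambda|^2+\delta^2)=\delta^2/(|\lambda|^2+\delta^2)^2>0$ and $\lambda=wv$ is holomorphic. Let $f_\delta=4F(x,e^\tau)$ with $x=\log|w|$. For $\xi\in\mathbb{C}^2$ put $\alpha=x_w\xi_1$ and $\beta=\tau_w\xi_1+\tau_v\xi_2$. Since $x$ is pluriharmonic,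
$$\tfrac14\sum_{j,k}(f_\delta)_{j\bar k}\xi_j\bar\xi_k=F_{xx}|\alpha|^2+2F_{xt}\operatorname{Re}(\alpha\bar\beta)+F_{tt}|\beta|^2+F_t\sum_{j,k}\tau_{j\bar k}\xi_j\bar\xi_k .$$
The first three terms are $Q(\operatorname{Re}\alpha,\operatorname{Re}\beta)+Q(\operatorname{Im}\alpha,\operatorname{Im}\beta)$, where $Q$ is the quadratic form of the Hessian of $F$ in $(x,t)$, which is positive definite by \eqref{eq:realMA}. The last term is non-negative because $F_t\ge0$. So $f_\delta$ is psh. As $\delta\downarrow0$, $f_\delta$ decreases to $f$, because $F$ is nondecreasing in $s$ and continuous up to $s=0$.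
\end{proof}

The right side of the real Monge--Amp\`ere equation in \eqref{eq:realMA} does not depend on $x$. For such an equation the Legendre transform in $x$ alone produces a linear equation.

\begin{lemma}\label{lem:legendre}
Let $\varphi(\zeta,s)$ be smooth on $\mathbb{R}\times(0,\infty)$. Suppose that $\varphi_{\zeta\zeta}>0$, that $\varphi_\zeta(\cdot,s)$ maps $\mathbb{R}$ onto $\mathbb{R}$ for each $s$, that $\varphi_t<0$, and that
\begin{equation}\label{eq:laplace}
\varphi_{tt}+e^{2t}\varphi_{\zeta\zeta}=0 .
\end{equation}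
Then $F(x,s)=\max_{\zeta\in\mathbb{R}}\big(x\zeta-\varphi(\zeta,s)\big)$ is attained at the unique point $\zeta=Z(x,s)$ with $\varphi_\zeta(Z,s)=x$. The functions $Z$ and $F$ are smooth on $\mathbb{R}\times(0,\infty)$, $F_x=Z$, $F_t>0$, and $F$ satisfies \eqref{eq:realMA}.
\end{lemma}

\begin{proof}
For fixed $s$ the function $\zeta\mapsto x\zeta-\varphi(\zeta,s)$ is strictly concave with exactly one critical point $Z$, which is its maximum point. The implicit function theorem applies since $\varphi_{\zeta\zeta}>0$, and gives $Z_x=1/\varphi_{\zeta\zeta}$ and $Z_t=-\varphi_{\zeta t}/\varphi_{\zeta\zeta}$. In the derivatives of $F=xZ-\varphi(Z,s)$ the terms with $Z_x$ and $Z_t$ carry the factor $x-\varphi_\zeta(Z,s)=0$, so $F_x=Z$ and $F_t=-\varphi_t(Z,s)>0$. Differentiating once more,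
$$F_{xx}=\frac1{\varphi_{\zeta\zeta}},\qquad F_{xt}=-\frac{\varphi_{\zeta t}}{\varphi_{\zeta\zeta}},\qquad F_{tt}=-\varphi_{tt}+\frac{\varphi_{\zeta t}^2}{\varphi_{\zeta\zeta}},$$
so $F_{xx}F_{tt}-F_{xt}^2=-\varphi_{tt}/\varphi_{\zeta\zeta}=e^{2t}$.
\end{proof}

Since $\varphi_{tt}=s^2\varphi_{ss}+s\varphi_s$, equation \eqref{eq:laplace} says $\varphi_{ss}+\varphi_s/s+\varphi_{\zeta\zeta}=0$. This is the Laplace equation in $\mathbb{R}^3$ for a function of the height $\zeta=y_3$ and of the distance $s=\sqrt{y_1^2+y_2^2}$ to the axis. We may now add and average solutions freely.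

\section{Point charges and a charge on the half-axis}\label{sec:charges}

If $\varphi$ is as in Lemma~\ref{lem:legendre}, then $\varphi_{\zeta\zeta}$ is a positive axially symmetric harmonic function. The simplest one is the Newtonian potential $1/\rho$ of a point charge, and we integrate it twice along the axis. For $\eta\in\mathbb{R}$ and $s>0$ let
$$\rho=\sqrt{\eta^2+s^2}>|\eta|,\qquad \Psi(\eta,s)=-\eta\log(\rho-\eta)-\rho .$$
From $\rho_\eta=\eta/\rho$, $\rho_s=s/\rho$ and $(\rho-\eta)(\rho+\eta)=s^2$ we get $\partial_\eta\log(\rho-\eta)=-1/\rho$ and $\Psi_s=-\frac s\rho\big(\frac{\eta}{\rho-\eta}+1\big)=-\frac{s}{\rho-\eta}$. Therefore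
\begin{equation}\label{eq:Psi}
\Psi_\eta=-\log(\rho-\eta),\qquad \Psi_{\eta\eta}=\frac1\rho,\qquad \Psi_t=-(\rho+\eta),\qquad \Psi_{tt}=-\frac{s^2}\rho ,
\end{equation}
and $\Psi$ solves \eqref{eq:laplace}. As $s\to0$, $\rho-\eta$ tends to $2|\eta|$ for $\eta\le0$ and to $0$ for $\eta\ge0$, so $\Psi$ is singular along the positive half-axis. On the other half put
$$\Psi(\eta,0)=g(|\eta|)\quad(\eta\le0),\qquad g(r)=r\log(2r)-r,\quad g(0)=0 .$$
Then $\Psi$ is continuous on $\{\eta\le0,\ s\ge0\}$; at the origin this follows from $|\eta|\le\rho-\eta\le 1$ for small $\rho$, which gives $|\eta\log(\rho-\eta)|\le|\eta|\log(1/|\eta|)$.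

\begin{example}[two transforms of the point charge]\label{ex:point}
(i) Let $\varphi=\Psi$. The equation $\varphi_\zeta=x$ reads $\rho-\zeta=e^{-x}$, so $\rho+\zeta=s^2e^x$ and
$$Z=\tfrac12(s^2e^x-e^{-x}),\qquad F=xZ+Z\log(\rho-Z)+\rho=\rho=\tfrac12(e^{-x}+s^2e^x).$$
The resulting solution $4F(\log|w|,|wv|)=2|w|^{-1}+2|w|^3|v|^2$ is real-analytic on $\mathbb{C}^*\times\mathbb{C}$.

(ii) Let $\varphi=\Psi+\zeta\log s$, which also solves \eqref{eq:laplace} and has $\varphi_t=-\rho<0$. Now $\varphi_\zeta=x$ reads $\rho-\zeta=se^{-x}$, so $\rho+\zeta=se^x$ and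
$$Z=s\sinh x,\qquad F=\rho=s\cosh x .$$
The resulting solution $4|wv|\cosh\log|w|$ is the singular function $p$ of \eqref{eq:p}.
\end{example}

These two cases show the mechanism. On $\{v=0\}$ the solution equals $4F(\log|w|,0)$, which is harmonic in $w$ exactly where $F(\cdot,0)$ is affine. Since $F_x=Z$, we expect this on an interval of values $x$ whose level curves $\{\varphi_\zeta=x\}=\{\zeta=Z(x,s)\}$ all end at the same point of the axis as $s\to0$. In (i) the level curves are parabolic arcs with distinct endpoints $-\frac12e^{-x}$, and $F(\cdot,0)$ is strictly convex. In (ii) they are rays from the origin, and $F(\cdot,0)=0$. By the discussion in Section~\ref{sec:intro} we need a mixture: distinct endpoints for $x<x_0$ and a common endpoint for $x\ge x_0$ (Figure~\ref{fig:levels}). So as $s\to0$ the harmonic function $\varphi_\zeta$ should have values that increase to a \emph{finite} limit $x_0$ along the negative half-axis and should be $+\infty$ on the positive half-axis. In (i) the second property holds but the first fails, since $-\log(2|\zeta|)\to+\infty$.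 Spreading the point charge repairs this.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\foreach \a/\l in {0/(i),3.3/(ii),6.6/(iii)}{
  \draw[->] (\a-1.3,0)--(\a+1.6,0) node[below]{$\zeta$};
  \draw[->,gray] (\a,0)--(\a,1.7) node[left]{$s$};
  \node at (\a,-0.35){\l};}
\begin{scope}
  \clip (-1.3,0) rectangle (1.4,1.5);
  \foreach \c in {0.25,0.7,1.3,2}
    \draw[domain=0:1.5,smooth,variable=\s] plot ({(\s*\s/\c-\c)/2},\s);
\end{scope}
\begin{scope}[xshift=3.3cm]
  \foreach \x/\y in {-1.2/0.6,-0.8/1.5,0.8/1.5,1.4/0.7} \draw (0,0)--(\x,\y);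
\end{scope}
\begin{scope}[xshift=6.6cm]
  \draw[domain=0:1.5,smooth,variable=\s] plot ({-0.9+0.5*\s*\s},\s);
  \draw[domain=0:1.5,smooth,variable=\s] plot ({-0.35+0.7*\s*\s},\s);
  \draw[dashed,domain=0:1.247,smooth,variable=\s] plot ({0.25*\s+0.7*\s*\s},\s);
  \draw (0,0) .. controls (0.35,0) and (0.5,0.8) .. (1.4,1.05);
  \draw (0,0) .. controls (0.6,0) and (0.8,0.45) .. (1.4,0.6);
\end{scope}
\end{tikzpicture}
\caption{Level curves $\{\varphi_\zeta=x\}$ in the half-plane $s>0$; the level $x$ increases from left to right. (i) $\varphi=\Psi$: distinct endpoints on the axis $s=0$, smooth solution. (ii) $\varphi=\Psi+\zeta\log s$: one common endpoint, solution harmonic on all of $\{v=0\}$. (iii) $\varphi=\int\Psi(\zeta-q,s)\,d\mu(q)$ with $x_0<\infty$ (schematic): the levels $x<x_0$ have distinct endpoints, while the level $x_0$ (dashed) and all higher levels end at the origin.}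
\label{fig:levels}
\end{figure}

Let $\mu$ be as in \eqref{eq:supp}, let $m=\mu([0,1])>0$, and define
\begin{equation}\label{eq:phi}
\varphi(\zeta,s)=\int\Psi(\zeta-q,s)\,d\mu(q)\quad(\zeta\in\mathbb{R},\ s>0),\qquad \varphi_0(\zeta)=\int g(q-\zeta)\,d\mu(q)\quad(\zeta\le0).
\end{equation}
Inside such integrals we write $\eta=\zeta-q$ and $\rho=\sqrt{\eta^2+s^2}$.

\begin{example}[Lebesgue measure]\label{ex:leb}
For $d\mu=dq$ we have $\varphi_\zeta(\zeta,s)=\int_0^1\Psi_\eta(\zeta-q,s)\,dq=\Psi(\zeta,s)-\Psi(\zeta-1,s)$. Let $s\to0$. For $\zeta\le0$ the limit is $g(|\zeta|)-g(1+|\zeta|)=-\int_{|\zeta|}^{1+|\zeta|}\log(2r)\,dr$, which increases from $-\infty$ to $-g(1)=1-\log2=x_0$ as $\zeta$ runs through $(-\infty,0]$. For $0<\zeta<1$ the term $\Psi(\zeta-1,s)$ tends to $g(1-\zeta)$, while, with $\rho_0=\sqrt{\zeta^2+s^2}$,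
$$\Psi(\zeta,s)=-\zeta\log\frac{s^2}{\rho_0+\zeta}-\rho_0=2\zeta\log\frac1s+\zeta\log(\rho_0+\zeta)-\rho_0\longrightarrow+\infty .$$
So the boundary values of $\varphi_\zeta$ jump from $x_0$ to $+\infty$ at the origin, as required.
\end{example}

The jump has an electrostatic meaning. Since $\int_q^R\big((\tau-\zeta)^2+s^2\big)^{-1/2}d\tau-\log(2R)\to-\log(\rho-\eta)$ as $R\to\infty$, the function $\varphi_\zeta$ is the renormalized Newtonian potential of a charge on the positive half-axis with density $\mu([0,\tau])$ at height $\tau$. Condition \eqref{eq:supp} says that the density is positive for $\tau>0$, which makes the potential infinite on the open half-axis. The condition $x_0<\infty$ says that $\int_0^1\mu([0,\tau])\,d\tau/\tau=\int\log\frac1q\,d\mu$ is finite: the density vanishes at the tip fast enough for the potential to be finite there. This is a charge distribution of ``Lebesgue spine'' type. The next lemma collects what we need for general $\mu$.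

\begin{lemma}\label{lem:phi}
The function $\varphi$ in \eqref{eq:phi} has the following properties.
\begin{enumerate}
\item[(a)] It satisfies the hypotheses of Lemma~\ref{lem:legendre}.
\item[(b)] For $\zeta\le0$, $\varphi(\zeta,s)$ increases to the finite number $\varphi_0(\zeta)$ as $s\downarrow0$.
\item[(c)] $\varphi_\zeta(0,s)<x_0$, and $\varphi_\zeta(0,s)\to x_0$ as $s\downarrow0$.
\item[(d)] For $0<\zeta<1$, $\varphi_\zeta(\zeta,s)\to+\infty$ as $s\downarrow0$.
\item[(e)] $\varphi(0,s)\to-\infty$ as $s\to\infty$.
\end{enumerate}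
\end{lemma}

\begin{proof}
(a) The kernel is smooth for $s>0$, $q$ ranges over a compact set and $\mu$ is finite, so we may differentiate under the integral. By \eqref{eq:Psi},
\begin{equation}\label{eq:phider}
\varphi_\zeta=-\int\log(\rho-\eta)\,d\mu,\qquad \varphi_{\zeta\zeta}=\int\frac{d\mu}\rho>0,\qquad \varphi_t=-\int(\rho+\eta)\,d\mu<0,
\end{equation}
and \eqref{eq:laplace} holds. For $\zeta<0$ we have $\rho-\eta\ge2|\eta|\ge2|\zeta|$, so $\varphi_\zeta\le-m\log(2|\zeta|)\to-\infty$ as $\zeta\to-\infty$. For $\zeta>1$ we have $\rho-\eta=s^2/(\rho+\eta)\le s^2/(2(\zeta-1))$, so $\varphi_\zeta\ge m\log(2(\zeta-1)/s^2)\to+\infty$ as $\zeta\to+\infty$.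

(b) Monotonicity is $\varphi_t<0$. The limit follows from the uniform continuity of $\Psi$ on $[\zeta-1,\zeta]\times[0,1]$.

(c) The integrand in $\varphi_\zeta(0,s)=-\int\log(\sqrt{q^2+s^2}+q)\,d\mu$ increases strictly to $-\log(2q)$ as $s\downarrow0$ and is bounded below for $s\le1$. Monotone convergence gives the limit, and strict monotonicity gives the inequality.

(d) Let $s\le1$. For all $q\in[0,1]$ we have $\rho-\eta\le s+2|\eta|\le3$. For $q\le\zeta/2$ we have $\eta\ge\zeta/2$, so $\rho-\eta=s^2/(\rho+\eta)\le s^2/\zeta$. Hence $\varphi_\zeta(\zeta,s)\ge\mu([0,\zeta/2])\log(\zeta/s^2)-m\log3$, which tends to $+\infty$ by \eqref{eq:supp}.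

(e) For $s\ge2$, \eqref{eq:phider} gives $\varphi_s(0,s)=-\frac1s\int(\sqrt{q^2+s^2}-q)\,d\mu\le-\frac{s-1}s\,m\le-\frac m2$.
\end{proof}

\section{The transform on the axis}\label{sec:axis}

From now on $F$ and $Z$ are the functions of Lemma~\ref{lem:legendre} for the $\varphi$ in \eqref{eq:phi}. To apply Lemma~\ref{lem:toric} we must extend $F$ continuously to $s=0$, although $\varphi$ itself does not extend to the positive half-axis. Since $F$ is a maximum and is monotone in $s$, a lower bound suffices, and the negative half-axis provides it: by Lemma~\ref{lem:phi}(b),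
\begin{equation}\label{eq:lower}
F(x,s)\ge x\zeta-\varphi(\zeta,s)\ge x\zeta-\varphi_0(\zeta)\qquad(\zeta\le0,\ s>0).
\end{equation}

\begin{lemma}\label{lem:H}
The limit $H(x)=\lim_{s\downarrow0}F(x,s)$ exists and is a finite convex function on $\mathbb{R}$. With $F(x,0)=H(x)$, the function $F$ is continuous on $\mathbb{R}\times[0,\infty)$ and increasing in $s$.
\end{lemma}

\begin{proof}
As $s\downarrow0$ the convex functions $F(\cdot,s)$ decrease, and they are bounded below by \eqref{eq:lower}. So $H$ is finite and convex, hence continuous. By Dini's theorem a monotone family of continuous functions with a continuous limit converges uniformly on compact sets. Then $|F(x,s)-H(x_1)|\le|F(x,s)-H(x)|+|H(x)-H(x_1)|\to0$ as $(x,s)\to(x_1,0)$.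
\end{proof}

The next lemma turns Figure~\ref{fig:levels}(iii) into a proof. It is the source of all the singularities.

\begin{lemma}\label{lem:flat}
If $x_0<\infty$, then $H(x)=-\varphi_0(0)$ for all $x\ge x_0$.
\end{lemma}

\begin{proof}
The inequality $H(x)\ge-\varphi_0(0)$ is \eqref{eq:lower} with $\zeta=0$. Fix $x\ge x_0$. Recall that $\varphi_\zeta(\cdot,s)$ is increasing and takes the value $x$ at $Z(x,s)$. By Lemma~\ref{lem:phi}(c), $\varphi_\zeta(0,s)<x$, so $Z(x,s)>0$. By Lemma~\ref{lem:phi}(d), for each $\zeta\in(0,1)$ we have $\varphi_\zeta(\zeta,s)>x$ for small $s$, so $Z(x,s)<\zeta$. Thus $Z(x,s)\to0$ as $s\downarrow0$. Convexity in $\zeta$ gives $\varphi(Z,s)\ge\varphi(0,s)+\varphi_\zeta(0,s)Z$, and therefore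
$$F(x,s)=xZ-\varphi(Z,s)\le-\varphi(0,s)+\big(x-\varphi_\zeta(0,s)\big)Z(x,s).$$
The bracket tends to the finite number $x-x_0$, so the right side tends to $-\varphi_0(0)$.
\end{proof}

\begin{remark}
Both hypotheses are needed for $H$ to have an affine piece. For $\mu=\delta_0$, condition \eqref{eq:supp} holds, $x_0=\infty$, and $H(x)=\frac12e^{-x}$ by Example~\ref{ex:point}(i). For $\mu=\delta_1$ the number $x_0=-\log2$ is finite but \eqref{eq:supp} fails; translating $\zeta$ by $1$ adds $x$ to the transform, so $F=x+\frac12(e^{-x}+s^2e^x)$ and $H$ is again strictly convex. Condition \eqref{eq:supp} enters only through Lemma~\ref{lem:phi}(d).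
\end{remark}

\section{The domains and the failure of $C^2$ regularity}\label{sec:domain}

A sublevel set of $F$ that reaches the flat part of $H$ is unbounded, since it contains the whole half-line $[x_0,\infty)\times\{0\}$. Replacing $F$ by $F+x$ preserves \eqref{eq:realMA}, keeps the trace affine on $[x_0,\infty)$, and tilts it upward; in $\mathbb{C}^n$ it adds the pluriharmonic function $4\log|w|$. Let $h(x)=H(x)+x$. This is a convex function, and \eqref{eq:lower} with $\zeta=-2$ and with $\zeta=0$ gives
$$h(x)\ge-x-\varphi_0(-2),\qquad h(x)\ge x-\varphi_0(0),$$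
so $h(x)\to+\infty$ as $x\to\pm\infty$. Fix a constant $C$ with
\begin{equation}\label{eq:C}
C>h(x_0)\ \text{ if }x_0<\infty,\qquad C>\min h\ \text{ if }x_0=\infty .
\end{equation}
Then $\{h<C\}$ is a nonempty bounded interval $(a,b)$, and $a<x_0<b$ if $x_0<\infty$. On $\mathbb{C}^*\times\mathbb{C}\times\mathbb{C}^{n-2}$ define
\begin{equation}\label{eq:u}
u(w,v,z')=4\big(F(\log|w|,|wv|)+\log|w|-C\big)+|z'|^2,\qquad \Omega_\mu=\{u<0\}.
\end{equation}

\begin{proposition}\label{prop:domain}
The set $\Omega_\mu$ is a bounded hyperconvex Reinhardt domain, $u$ is the solution of \eqref{eq:DP} in $\Omega_\mu$, and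
$$\Omega_\mu\cap\{v=0,\ z'=0\}=\{(w,0,0):\ e^a<|w|<e^b\}.$$
\end{proposition}

\begin{proof}
By Lemmas~\ref{lem:legendre}, \ref{lem:phi}(a) and \ref{lem:H}, the function $F+x-C$ satisfies the hypotheses of Lemma~\ref{lem:toric}. So $u$ is continuous and psh with $Mu=1$ on $\mathbb{C}^*\times\mathbb{C}^{n-1}$, and $\Omega_\mu$ is open. Rotation invariance is visible in \eqref{eq:u}, and the last assertion follows from $u(w,0,0)=4(h(\log|w|)-C)$.

\emph{Boundedness.} Let $(w,v,z')\in\Omega_\mu$, $x=\log|w|$, $s=|wv|$. From $F\ge H$ we get $4(h(x)-C)+|z'|^2<0$, so $a<x<b$ and $|z'|^2<4(C-\min h)$. If $s>0$, then $-\varphi(0,s)\le F(x,s)<C-x<C-a$, and Lemma~\ref{lem:phi}(e) bounds $s$ by a constant $s^*$. Hence $|v|\le s^*e^{-a}$.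

\emph{Boundary values.} On $\bar\Omega_\mu$ we have $|w|\ge e^a$, so $\bar\Omega_\mu\subset\mathbb{C}^*\times\mathbb{C}^{n-1}$, where $u$ is continuous. A boundary point satisfies $u\le0$ by continuity and $u\ge0$ because it is not in $\Omega_\mu$.

\emph{Connectedness.} Since $u$ is nondecreasing in $|v|$ and in $|z'|$, the segment $\lambda\mapsto(w,\lambda v,\lambda z')$, $0\le\lambda\le1$, joins any point of $\Omega_\mu$, inside $\Omega_\mu$, to the annulus in the statement, which is connected.

Thus $u$ is a continuous exhaustion function, so $\Omega_\mu$ is hyperconvex, and $u$ solves \eqref{eq:DP}. By uniqueness it is the solution.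
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $x_0<\infty$ and take $w_1$ with $x_0<\log|w_1|<b$, so that $(w_1,0,0)\in\Omega_\mu$. By Lemma~\ref{lem:flat},
$$u(w,0,0)=4\big(\log|w|-\varphi_0(0)-C\big)\qquad\text{for $w$ near $w_1$},$$
which is harmonic in $w$. By Lemma~\ref{lem:test}, $u$ is not $C^2$ in any neighborhood of $(w_1,0,0)$.
\end{proof}

\begin{example}
For $d\mu=dq$ we have $\varphi_0(0)=\int_0^1g(q)\,dq=\frac12\log2-\frac34$, so $h(x)=x+\frac34-\frac12\log2$ for $x\ge x_0=1-\log2$, and $h(x_0)=\frac74-\frac32\log2$. The choice $C=1$ satisfies \eqref{eq:C} because $\log2>\frac12$. Then $b=\frac14+\frac12\log2$, and $u(w,0,0)=4\log|w|-1-2\log2$ on the annulus $e/2\le|w|<\sqrt2\,e^{1/4}$.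
\end{example}

\section{No modulus of continuity}\label{sec:modulus}

Let $x_0<\infty$; in particular $\mu(\{0\})=0$. We show that $u$ can rise arbitrarily steeply in the $v$-direction from the annulus where it is harmonic. By \eqref{eq:u},
\begin{equation}\label{eq:diff}
u(w,v,0)-u(w,0,0)=4\big(F(x,s)-H(x)\big),\qquad x=\log|w|,\quad s=|wv| .
\end{equation}
A lower bound for the maximum $F$ comes from testing with one value of $\zeta$, and the value of $H$ is known from Lemma~\ref{lem:flat}.

\begin{lemma}\label{lem:rise}
There is a function $\theta$ on $(0,\frac18]$ with $\theta(\zeta)\to0$ as $\zeta\to0$ such that, for $x>x_0$ and $0<s\le\zeta\le\frac18$,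
\begin{equation}\label{eq:rise}
F(x,s)-H(x)\ \ge\ \zeta\,\Big(x-x_0-\theta(\zeta)-2\mu([0,2\zeta])\log\frac1s\Big).
\end{equation}
\end{lemma}

\begin{proof}
By convexity in $\zeta$ and Lemma~\ref{lem:phi}(b), $\varphi(\zeta,s)\le\varphi(0,s)+\zeta\varphi_\zeta(\zeta,s)\le\varphi_0(0)+\zeta\varphi_\zeta(\zeta,s)$. With Lemma~\ref{lem:flat},
$$F(x,s)-H(x)\ge x\zeta-\varphi(\zeta,s)+\varphi_0(0)\ge\zeta\big(x-\varphi_\zeta(\zeta,s)\big).$$
We bound $\varphi_\zeta(\zeta,s)=-\int\log(\rho-\eta)\,d\mu$ from above, separating the charges near $\zeta$, which see the singularity at $s=0$, from the far ones, which contribute almost $x_0$. For $q\le2\zeta$ we have $|\eta|\le\zeta$, so $\rho+\eta\le2\rho\le2(\zeta+s)\le\frac12$ and $\rho-\eta=s^2/(\rho+\eta)\ge s^2$. For $q>2\zeta$ we have $\eta<0$, so $\rho-\eta\ge2(q-\zeta)=2q(1-\zeta/q)$. Hence $\varphi_\zeta(\zeta,s)\le2\mu([0,2\zeta])\log\frac1s+x_0+\theta(\zeta)$, where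
$$\theta(\zeta)=\int_{(2\zeta,1]}\Big[-\log(2q)-\log\Big(1-\frac\zeta q\Big)\Big]d\mu(q)-x_0 .$$
For $q>2\zeta$ we have $0\le-\log(1-\zeta/q)\le\log2$, so the integrand is dominated by $|\log(2q)|+\log2$, which is integrable because $x_0<\infty$. For each $q>0$ the integrand times the indicator of $(2\zeta,1]$ tends to $-\log(2q)$ as $\zeta\to 0$. Since $\mu(\{0\})=0$, dominated convergence gives $\theta(\zeta)\to0$.
\end{proof}

For given $s$, the bound \eqref{eq:rise} is of order $\zeta$ as long as $\mu([0,2\zeta])\log\frac1s$ is small. The less mass $\mu$ has near $0$, the larger $\zeta$ can be taken, and \eqref{eq:supp} allows this mass to be arbitrarily small.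

\begin{proof}[Proof of Theorem~\ref{thm:B}]
In both parts we fix $w$ with $x=\log|w|\in(x_0,b)$ and choose $r>0$ such that the compact disc $K=\{(w,v,0):|v|\le r\}$ lies in $\Omega_\mu$. Put $d=x-x_0>0$.

\emph{Lebesgue measure.} Take $\zeta=d/(16\log\frac1s)$. For small $s$ we have $s\le\zeta\le\frac18$, because $s\log\frac1s\to0$, and $\theta(\zeta)\le d/4$. Also $2\mu([0,2\zeta])\log\frac1s=4\zeta\log\frac1s=d/4$. By \eqref{eq:diff} and \eqref{eq:rise},
$$u(w,v,0)-u(w,0,0)\ge4\zeta\cdot\frac d2=\frac{d^2}{8\log(1/|wv|)}\qquad\text{for small }v\ne0 .$$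
For every $\alpha>0$ the quotient of the right side by $|v|^\alpha$ tends to $\infty$ as $v\to0$, so $u$ is not H\"older continuous on $K$. By the Sobolev embedding theorem in $\mathbb{R}^{2n}$, a function in $W^{2,p}_{\mathrm{loc}}$ with $p>n$ coincides almost everywhere with a function that is locally H\"older continuous of any exponent $\alpha<\min(1,2-2n/p)$. Since $u$ is continuous, it would equal that function everywhere. So $u\notin W^{2,p}_{\mathrm{loc}}(\Omega_\mu)$.

\emph{General $\omega$.} We first fix the scales at which $\omega$ is to be beaten, and then choose $\mu$ thin enough. Let $\zeta_j=2^{-j}$ for $j\ge1$. Since $\omega(0^+)=0$, there is a decreasing sequence $s_j>0$ with $s_j\le\min(2^{-j},e^{-1})$ and $\omega(js_j)\le\zeta_j/j$. The numbers $L_j=j\log(1/s_j)$ increase and satisfy $L_j\ge1$. Let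
$$\mu=\sum_{l\ge1}\frac{2^{-l}}{L_l}\,\delta_{2^{1-l}} .$$
This measure is finite, it satisfies \eqref{eq:supp}, and $\int\log\frac1q\,d\mu\le\log2\sum_l(l-1)2^{-l}<\infty$, so $x_0<\infty$. Moreover
$$\mu([0,2\zeta_j])=\sum_{l\ge j}\frac{2^{-l}}{L_l}\le\frac1{L_j},\qquad\text{so}\qquad 2\mu([0,2\zeta_j])\log\frac1{s_j}\le\frac2j .$$
With $w$, $K$, $d$ as above for this $\mu$, let $v_j=s_je^{-x}$, so that $|wv_j|=s_j$. For large $j$ we have $s_j\le\zeta_j\le\frac18$, $\theta(\zeta_j)+\frac2j\le\frac d2$, $v_j\le r$ and $j\ge e^{-x}$. Then \eqref{eq:diff} and \eqref{eq:rise} give $u(w,v_j,0)-u(w,0,0)\ge2d\,\zeta_j$, while $\omega(v_j)\le\omega(js_j)\le\zeta_j/j$. If $u$ were $\omega$-continuous on $K$ with constant $A$, then $2d\,\zeta_j\le A\zeta_j/j$ for all large $j$, which is false.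
\end{proof}

\section{The singular set for $n=2$}\label{sec:analytic}

It remains to show that $u$ has no other singularities. We use the analytic implicit function theorem: the implicit function defined by a real-analytic equation with nonvanishing derivative is real-analytic. Off the axis this is all that is needed. At a point $(w_1,0)$ with $\log|w_1|<x_0$ the level curve ends on the negative half-axis, which carries no charge, and the point is to see that $\varphi$ is there an analytic function of $s^2$, since $s^2=|w|^2|v|^2$ is analytic at $v=0$ while $s$ is not.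

\begin{proof}[Proof of Theorem~\ref{thm:C}]
\emph{Points with $v\ne0$.} The function $y\mapsto\varphi(y_3,\sqrt{y_1^2+y_2^2})$ is harmonic in $\mathbb{R}^3$ off the axis, hence real-analytic there; restricting to $y=(s,0,\zeta)$ shows that $\varphi$ is real-analytic for $s>0$. Then so are $Z$ and $F=xZ-\varphi(Z,s)$, and $u$ is real-analytic on $\{v\ne0\}$, where $\log|w|$ and $|wv|$ are.

\emph{Points $(w_1,0)$ with $x_1=\log|w_1|<x_0$.} For $\eta<0$ and $0<s<|\eta|$ put $\sigma=s^2$ and $\kappa=\sqrt{1+\sigma/\eta^2}$. Then $\rho=-\eta\kappa$ and $\rho-\eta=-\eta(1+\kappa)$, so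
\begin{equation}\label{eq:hol}
\Psi(\eta,s)=-\eta\log(-\eta)-\eta\log(1+\kappa)+\eta\kappa .
\end{equation}
Let $D=\{(\zeta,\sigma)\in\mathbb{C}^2:\operatorname{Re}\zeta<0,\ |\sigma|<(\operatorname{Re}\zeta)^2\}$. For $(\zeta,\sigma)\in D$, $q\in[0,1]$ and $\eta=\zeta-q$ we have $\operatorname{Re}(-\eta)\ge|\operatorname{Re}\zeta|>0$ and $|\sigma/\eta^2|<1$. So $-\eta$, $1+\sigma/\eta^2$ and $1+\kappa$ lie in the right half-plane, and with principal branches the right side of \eqref{eq:hol} is continuous on $[0,1]\times D$ and holomorphic in $(\zeta,\sigma)$. Its integral $\Phi(\zeta,\sigma)$ against $d\mu(q)$ is therefore holomorphic in $D$ and real at real points, and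
$$\varphi(\zeta,s)=\Phi(\zeta,s^2)\qquad(\zeta<0,\ 0<s<|\zeta|).$$
Letting $s\to0$ in \eqref{eq:phider} gives, for $\zeta<0$,
$$\Phi_\zeta(\zeta,0)=-\int\log\big(2(q-\zeta)\big)\,d\mu(q),\qquad \Phi_{\zeta\zeta}(\zeta,0)=\int\frac{d\mu(q)}{q-\zeta}>0 .$$
The first function is at most $-m\log(2|\zeta|)$, so it tends to $-\infty$ as $\zeta\to-\infty$, and it increases to $x_0$ as $\zeta\uparrow0$ by monotone convergence. So $\Phi_\zeta(\zeta_1,0)=x_1$ for some $\zeta_1<0$. There is then a real-analytic function $\tilde Z(x,\sigma)$ near $(x_1,0)$ with $\tilde Z(x_1,0)=\zeta_1$ and $\Phi_\zeta(\tilde Z,\sigma)=x$. For $x$ near $x_1$ and small $s>0$ this says $\varphi_\zeta(\tilde Z(x,s^2),s)=x$, so $Z(x,s)=\tilde Z(x,s^2)$ by the uniqueness in Lemma~\ref{lem:legendre}. Hence $F(x,s)=E(x,s^2)$ with $E(x,\sigma)=x\tilde Z-\Phi(\tilde Z,\sigma)$ real-analytic near $(x_1,0)$, and the identity holds at $s=0$ too, by Lemma~\ref{lem:H}. So $u=4\big(E(\log|w|,|w|^2|v|^2)+\log|w|-C\big)$ is real-analytic near $(w_1,0)$.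

\emph{Conclusion.} If $x_0=\infty$, the two cases cover $\Omega_\mu$. If $x_0<\infty$, they cover $\Omega_\mu\setminus S$. The proof of Theorem~\ref{thm:A} shows that $u$ is not $C^2$ in any neighborhood of a point $(w,0)$ with $x_0<\log|w|<b$, and every neighborhood of a point of $S$ contains such points because $x_0<b$.
\end{proof}

\begin{remark}
The set $S=\{(w,0):e^{x_0}\le|w|<e^b\}$ runs out to $\partial\Omega_\mu$ along the circle $|w|=e^b$ and ends inside $\Omega_\mu$ along the circle $|w|=e^{x_0}$. It is not an analytic subset of $\Omega_\mu$: by the identity theorem, a function holomorphic in a ball around a point of the inner circle and vanishing on $S$ vanishes on the whole slice of the ball by $\{v=0\}$. On the rest $e^a<|w|<e^{x_0}$ of the annulus, Lemma~\ref{lem:test} gives $u_{w\bar w}>0$, which is how $u$ escapes the maximum principle argument of Section~\ref{sec:intro}.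
\end{remark}

\begin{thebibliography}{9}

\bibitem{BT}
Bedford and Taylor, Acta Math. \textbf{149} (1982).

\bibitem{hyp}
\emph{The Complex Monge-Amp\`ere Operator in Hyperconvex Domains},
\texttt{http://Numdam.org/item/ASNSP\_1996\_4\_23\_4\_721\_0.pdf}.

\end{thebibliography}
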